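\title{The set of solenoids is $\mathbf{\Pi}^0_3$-complete}

\begin{abstract}
We determine the Borel complexity of the set of solenoids in the hyperspace of subcontinua of $I^n$, $3\le n\le\omega$: it is $\mathbf{\Pi}^0_3$-complete. The upper bound comes from a description of solenoids and simple closed curves by approximate factorizations of circle-valued maps. Its innermost condition turns out to be closed relative to one fixed $G_\delta$ set, which saves a quantifier. For the lower bound we insert folds into an embedded solenoid and show that every family of homogeneous continua containing all copies of some solenoid is $\mathbf{\Pi}^0_3$-hard. The set of copies of a single solenoid is $\mathbf{\Pi}^0_3$-complete or $D_2(\mathbf{\Sigma}^0_3)$-complete, according to the type of its first \v{C}ech cohomology group.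
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $I=[0,1]$ and $1\le n\le\omega$, where $I^\omega$ is the Hilbert cube. A \emph{continuum} is a nonempty compact connected metrizable space. The continua contained in $I^n$ form a compact metrizable space $\mathcal C(I^n)$ under the Hausdorff metric
\[
d_H(X,Y)=\max\Bigl\{\sup_{x\in X}d(x,Y),\ \sup_{y\in Y}d(y,X)\Bigr\}.
\]
A topological property of continua thus defines a subset of a Polish space, and the position of this subset in the Borel hierarchy measures how many alternating quantifiers over the integers are needed to recognize the property from finite approximations of the continuum.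

Recall the hierarchy. The class $\mathbf{\Sigma}^0_1$ consists of the open sets, $\mathbf{\Pi}^0_\xi$ of the complements of $\mathbf{\Sigma}^0_\xi$ sets, and $\mathbf{\Sigma}^0_{\xi+1}$ of the countable unions of $\mathbf{\Pi}^0_\xi$ sets. So $\mathbf{\Sigma}^0_2=F_\sigma$, $\mathbf{\Pi}^0_2=G_\delta$ and $\mathbf{\Pi}^0_3=F_{\sigma\delta}$. We also need the class
\[
D_2(\mathbf{\Sigma}^0_3)=\{A\cap B:\ A\in\mathbf{\Sigma}^0_3,\ B\in\mathbf{\Pi}^0_3\}.
\]
For such a class $\Gamma$, a subset $\mathcal A$ of a Polish space $P$ is \emph{$\Gamma$-hard} if for every zero-dimensional Polish space $Y$ and every $A\subseteq Y$ in $\Gamma$ there is a continuous map $r\colon Y\to P$ with $A=r^{-1}(\mathcal A)$; we say that $r$ \emph{reduces} $A$ to $\mathcal A$. The set $\mathcal A$ is \emph{$\Gamma$-complete} if it is $\Gamma$-hard and belongs to $\Gamma$.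

We write the circle additively as $\mathbb T=\mathbb R/\mathbb Z$, so that the map $z\mapsto z^m$ of the unit circle becomes multiplication by $m$, denoted $z\mapsto m\cdot z$. For a sequence $M=(M_k)_{k\in\omega}$ of integers $M_k\ge1$ let
\[
\mathbb T_M=\{(z_k)_{k\in\omega}\in\mathbb T^\omega:\ z_k=M_k\cdot z_{k+1}\text{ for all }k\}
\]
be the inverse limit of circles with bonding maps $M_k\cdot{}$. A \emph{solenoid} is a continuum homeomorphic to $\mathbb T_M$ for some $M$ with all $M_k\ge2$. Solenoids are non-planar, so they occur in $\mathcal C(I^n)$ only for $n\ge3$. By a theorem of Krupski, the set of solenoids is Borel and $\mathbf{\Pi}^0_3$-hard in $\mathcal C(I^n)$ for $3\le n\le\omega$. The problem, which we take from the survey \cite{survey}, is to find its exact complexity.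

\begin{theorem}\label{thm:main}
For $3\le n\le\omega$ the set of solenoids in $\mathcal C(I^n)$ is $\mathbf{\Pi}^0_3$-complete. The upper bound $\mathbf{\Pi}^0_3$ holds for every $n$.
\end{theorem}

Hardness follows from Krupski's theorem. We give an independent proof, which yields more. A space is \emph{homogeneous} if any point can be moved to any other by a self-homeomorphism.

\begin{theorem}\label{thm:hard}
Let $3\le n\le\omega$, let $S$ be any solenoid, and let $\mathcal A\subseteq\mathcal C(I^n)$ contain all copies of $S$ and consist of homogeneous continua only. Then $\mathcal A$ is $\mathbf{\Pi}^0_3$-hard. In particular, the set of all solenoids and simple closed curves is $\mathbf{\Pi}^0_3$-complete.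
\end{theorem}

The third result concerns one homeomorphism class. For an abelian group $G$, an element $g\in G$ and a prime $p$, the \emph{$p$-height} of $g$ is $\operatorname{ht}_p(g)=\sup\{e\in\omega: g\in p^eG\}\in\{0,1,\dots,\infty\}$. The group $\check H^1(S)$ of a solenoid $S$ is isomorphic to a nonzero subgroup of $\mathbb Q$, and a \emph{characteristic} of it is the sequence $(\operatorname{ht}_p(g))_p$ of heights of a nonzero element $g$. If $S\cong\mathbb T_M$, one characteristic is $h_p=\sum_k v_p(M_k)$, where $v_p$ is the $p$-adic valuation. These facts are recalled in Section~\ref{sec:algebra}, where it is also shown that the case distinction below does not depend on the characteristic chosen.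

\begin{theorem}\label{thm:single}
Let $S$ be a solenoid, let $(h_p)_p$ be a characteristic of $\check H^1(S)$, and let $\mathcal C_S$ be the set of copies of $S$ in $\mathcal C(I^n)$, $3\le n\le\omega$.
\begin{enumerate}
\item[(a)] If $0<h_p<\infty$ for only finitely many $p$, then $\mathcal C_S$ is $\mathbf{\Pi}^0_3$-complete.
\item[(b)] Otherwise $\mathcal C_S$ is $D_2(\mathbf{\Sigma}^0_3)$-complete.
\end{enumerate}
\end{theorem}

The dyadic solenoid, with all $M_k=2$, has $h_2=\infty$ and $h_p=0$ for odd $p$, and falls under (a). If $M_k$ is the $k$th prime, then $h_p=1$ for all $p$ and we are in case (b). A $D_2(\mathbf{\Sigma}^0_3)$-hard set is $\mathbf{\Sigma}^0_3$-hard (take $B$ to be the whole space), hence not $\mathbf{\Pi}^0_3$, because the Cantor space has a $\mathbf{\Sigma}^0_3$ subset that is not $\mathbf{\Pi}^0_3$. So in case (b) one homeomorphism class is more complicated than the set of all solenoids.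

\subsection*{Why the third level}
Locally a solenoid is the product of a Cantor set and an interval, a bundle of parallel strands. Replace some strands by very flat zigzags; this moves the continuum only slightly in the Hausdorff metric. Finitely many zigzags can be pulled straight by a homeomorphism, and so can infinitely many whose lengths tend to $0$. Infinitely many zigzags of one fixed length that accumulate on a straight strand cannot. The modified continuum is therefore a solenoid exactly when for every length there are only finitely many zigzags of that length. This condition has the shape of the set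
\[
P_3=\{x\in2^{\omega\times\omega}:\ \forall j\ \forall^\infty k\ \ x(j,k)=0\},
\]
where $\forall^\infty$ means ``for all but finitely many,'' and $P_3$ is $\mathbf{\Pi}^0_3$-complete \cite[23.A]{kechris}. Section~\ref{sec:hard} makes this precise.

The upper bound is less apparent. The projections $\pi_k\colon\mathbb T_M\to\mathbb T$ have small fibers for large $k$, and $\pi_k$ is an integer multiple of $\pi_l$ for $l\ge k$. This suggests the description: \emph{for every} $\varepsilon$ \emph{there is} a map $f\colon X\to\mathbb T$ with $\varepsilon$-small fibers such that \emph{for every} $\eta$ \emph{there is} a surjection $h\colon X\to\mathbb T$ with $\eta$-small fibers and with $f$ close to a multiple of $h$. Four alternating quantifiers suggest $\mathbf{\Pi}^0_4$. The point of Section~\ref{sec:upper} is that the inner condition ``for every $\eta$ there is $h$'' splits into a closed condition depending on $f$ and a $G_\delta$ condition \emph{not} depending on $f$. The latter moves outside the two outer quantifiers, and $\mathbf{\Pi}^0_3$ remains. The reason, isolated in Section~\ref{sec:circle},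 is again about folds: the inner condition forbids deep folds in self-maps of the circle through which $f$ nearly factors, and a circle map without deep folds is close to a covering.

\section{Preliminaries}\label{sec:prelim}

All maps are continuous. Fix $n$, put $Q=I^n$ with a compatible metric $d$, and $\mathcal C=\mathcal C(Q)$.

\subsection*{Borel classes and hyperspaces}
In a metrizable space $\mathbf{\Sigma}^0_\xi\cup\mathbf{\Pi}^0_\xi\subseteq\mathbf{\Sigma}^0_{\xi+1}\cap\mathbf{\Pi}^0_{\xi+1}$, and each of these classes is closed under finite unions and intersections. Thus the intersection or union of an open and a closed set is both $\mathbf{\Sigma}^0_2$ and $\mathbf{\Pi}^0_2$. A composition of reductions is a reduction, so a set to which $P_3$ reduces is $\mathbf{\Pi}^0_3$-hard. For a compact metric space $K$ the hyperspace $\mathcal C(K)$ is compact, and we use three standard facts.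
\begin{enumerate}
\item[(H1)] If $X_i\to X$ in $\mathcal C(K)$, then every point of $X$ is a limit of points $x_i\in X_i$, and every limit of a subsequence of points $x_i\in X_i$ lies in $X$.
\item[(H2)] If $U\subseteq K$ and $W\subseteq K\times K$ are open, then $\{X: X\subseteq U\}$ and $\{X: X\times X\subseteq W\}$ are open, since a compact subset of an open set has positive distance from its complement.
\item[(H3)] A map $G\colon K\to K'$ of compact metric spaces induces a continuous map $X\mapsto G(X)$ from $\mathcal C(K)$ to $\mathcal C(K')$, by uniform continuity.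
\end{enumerate}

\subsection*{Maps to the circle}
For $s\in\mathbb R$ write $\overline s=s+\mathbb Z\in\mathbb T$, and for a real function $F$ write $\overline F$ for its composite with the quotient map. Let $\rho\le\frac12$ be the arc-length metric on $\mathbb T$. For $u,v\colon X\to\mathbb T$, ``$\rho(u,v)<c$ on $X$'' means $\rho(u(x),v(x))<c$ for all $x\in X$. An \emph{$\eta$-map} is a map $u\colon X\to\mathbb T$ such that $u(x)=u(y)$ implies $d(x,y)<\eta$. We use the following facts.
\begin{enumerate}
\item[(C1)] Every $\varphi\colon\mathbb T\to\mathbb T$ has a lift $\Phi\colon\mathbb R\to\mathbb R$, $\overline{\Phi(s)}=\varphi(\overline s)$, with $\Phi(s+1)=\Phi(s)+\deg\varphi$. The degree is multiplicative, and a map of nonzero degree is onto. A strictly monotone map $K\colon\mathbb R\to\mathbb R$ with $K(s+1)=K(s)\pm1$ induces a homeomorphism of $\mathbb T$, and the lift of a homeomorphism is of this kind.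
\item[(C2)] If $\rho(u,v)<\frac12$ on $X$, then $u-v=\overline F$ for a map $F\colon X\to(-\frac12,\frac12)$ with $|F|=\rho(u,v)$, because $u-v$ avoids $\overline{1/2}$. For $X=\mathbb T$ it follows that $\deg u=\deg v$.
\item[(C3)] If $u$ is an $\eta$-map on a compact $X$, there is $c>0$ such that $\rho(u(x),u(y))\le c$ implies $d(x,y)<\eta$, since the positive function $\rho(u(x),u(y))$ has a positive lower bound on the compact set $\{(x,y):d(x,y)\ge\eta\}$.
\end{enumerate}
By a \emph{covering of order $a$}, for an integer $a\ge1$, we mean a map $c\colon\mathbb T\to\mathbb T$ of the form $c(z)=a\cdot k(z)$ with $k$ a homeomorphism of $\mathbb T$.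

To quantify over maps $X\to\mathbb T$ while $X$ varies, we use a countable stock of functions on $Q$. For $f\in C(Q,\mathbb C)$ let $\hat f=\overline{\frac1{2\pi}\arg f}\colon\{f\ne0\}\to\mathbb T$ and $O_f=\{X\in\mathcal C: 0\notin f(X)\}$, an open set by (H2). Fix a countable dense set $\mathcal F\subseteq C(Q,\mathbb C)$. Given $X\in\mathcal C$ and $u\colon X\to\mathbb T$, extend $e^{2\pi iu}$ to $f_0\in C(Q,\mathbb C)$ by Tietze's theorem. Then $\hat f_0$ extends $u$, and if $f$ is uniformly close to $f_0$ then $\hat f$ is uniformly close to $u$ on $X$. Hence: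
\begin{enumerate}
\item[(C4)] Every $u\colon X\to\mathbb T$ extends to an open neighborhood of $X$ in $Q$, and for every $\delta>0$ there is $f\in\mathcal F$ with $X\in O_f$ and $\rho(\hat f,u)<\delta$ on $X$.
\end{enumerate}

\subsection*{The spaces $\mathbb T_M$}
Put $L_k=M_0\cdots M_{k-1}$, $L_0=1$, let $\pi_k\colon\mathbb T_M\to\mathbb T$ be the projections, and let $\gamma\colon\mathbb R\to\mathbb T_M$ be the map $\gamma(s)=(\overline{s/L_k})_k$. A continuum is \emph{decomposable} if it is the union of two proper subcontinua.

\begin{lemma}\label{lem:basic}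
Let $M$ be a sequence of integers $M_k\ge1$, and fix a compatible metric $d$ on $\mathbb T_M$.
\begin{enumerate}
\item[(a)] A set $A\subseteq\mathbb T_M$ with $\pi_k(A)=\mathbb T$ for infinitely many $k$ is dense. The space $\mathbb T_M$ is a homogeneous continuum, and each $\pi_k$ is onto.
\item[(b)] For every $\eta>0$, the projection $\pi_k$ is an $\eta$-map for all large $k$.
\item[(c)] If $M_k=1$ for almost all $k$, then $\mathbb T_M$ is a simple closed curve; otherwise it is a solenoid.
\item[(d)] Solenoids are indecomposable.
\end{enumerate}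
\end{lemma}

\begin{proof}
(a) For $i\le k$ the coordinate $z_i$ is a continuous function of $z_k$. So for any infinite set of indices $k$ the sets $\pi_k^{-1}(U)$, $U$ open, form a base, and $A$ meets each nonempty one. Since $\pi_k\gamma(\mathbb R)=\mathbb T$, each $\pi_k$ is onto and the connected set $\gamma(\mathbb R)$ is dense. Finally $\mathbb T_M$ is a closed subgroup of $\mathbb T^\omega$, and translations are homeomorphisms.

(b) Otherwise there are, for infinitely many $k$, points $x_k,y_k$ with $\pi_k(x_k)=\pi_k(y_k)$ and $d(x_k,y_k)\ge\eta$. Then $\pi_i(x_k)=\pi_i(y_k)$ for all $i\le k$, and a limit point $(x,y)$ of the pairs has $x\ne y$ and $\pi_i(x)=\pi_i(y)$ for all $i$, which is absurd.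

(c) If $M_k=1$ for $k\ge K$, then $\pi_K$ is a homeomorphism onto $\mathbb T$. Otherwise let $k_0<k_1<\cdots$ list the $k$ with $M_k\ge2$. Then $(z_k)_k\mapsto(z_{k_l})_l$ is a homeomorphism onto $\mathbb T_{M'}$ with $M'_l=M_{k_l}$.

(d) Let all $M_k\ge2$ and $\mathbb T_M=A\cup B$ with proper subcontinua $A,B$. By (a) there is $k$ with $\pi_k(A)\ne\mathbb T\neq\pi_k(B)$. So $\pi_k(A)$ is an arc of length $<1$ or a point, and its preimage under $M_k\cdot{}$ consists of $M_k$ disjoint closed pieces of length $<1/M_k\le\frac12$. The connected set $\pi_{k+1}(A)$ lies in one of them, and the same holds for $B$. Two arcs of length $<\frac12$ do not cover $\mathbb T=\pi_{k+1}(A)\cup\pi_{k+1}(B)$.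
\end{proof}

\section{Approximate factorizations and folds}\label{sec:circle}

The first lemma says that a map to the circle nearly factors through \emph{every} map to the circle with sufficiently small fibers. It lets us compare any two of the maps that we shall meet by means of a self-map of $\mathbb T$.

\begin{lemma}\label{lem:factor}
Let $X$ be a continuum, $f\colon X\to\mathbb T$, $0<\kappa<\frac14$, and let $\eta>0$ be such that $d(x,y)<\eta$ implies $\rho(f(x),f(y))<\kappa$. Then for every $\eta$-map $g\colon X\to\mathbb T$ there is $\varphi\colon\mathbb T\to\mathbb T$ with $\rho(f,\varphi g)<\kappa$ on $X$.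
\end{lemma}

\begin{proof}
Take $c$ as in (C3) for $g$, and divide $\mathbb T$ into $N\ge4$ equal edges $[v_i,v_{i+1}]$ with $2/N\le c$. If $g(X)$ meets $[v_{i-1},v_{i+1}]$, pick $x_i\in X$ with $g(x_i)\in[v_{i-1},v_{i+1}]$ and put $\varphi(v_i)=f(x_i)$; otherwise choose $\varphi(v_i)$ arbitrarily. Suppose $g(x)\in[v_i,v_{i+1}]$. Then $x_i$ and $x_{i+1}$ are defined, and $g(x)$ is within $2/N$ of $g(x_i)$ and of $g(x_{i+1})$. Hence $x$ is within $\eta$ of $x_i$ and $x_{i+1}$, and $\varphi(v_i),\varphi(v_{i+1})$ lie in the open $\kappa$-ball about $f(x)$. This ball is an arc of length $<\frac12$, so it contains the short arc from $\varphi(v_i)$ to $\varphi(v_{i+1})$. On each edge meeting $g(X)$ let $\varphi$ run linearly along that short arc, and on the other edges along any path between the end values.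
\end{proof}

The map $\varphi$ so obtained may be far from a covering. The obstruction is visible on a map of degree one.

\begin{example}\label{ex:fold}
Let $\Phi$ be linear between the values $\Phi(0)=0$, $\Phi(\frac13)=\frac23$, $\Phi(\frac23)=\frac13$, $\Phi(1)=1$, extend it by $\Phi(s+1)=\Phi(s)+1$, and let $\varphi$ be the induced map. It has a fold of depth $\Phi(\frac13)-\Phi(\frac23)=\frac13$. No covering $c$ has $\rho(\varphi,c)<\frac16$ on $\mathbb T$: by (C2) it would have degree $1$ and an increasing lift $K$ with $|\Phi-K|<\frac16$, giving $\Phi(\frac13)-\Phi(\frac23)<K(\frac13)-K(\frac23)+\frac13<\frac13$. The fold is also the only obstruction. The running maximum $\Phi^*(s)=\max_{u\le s}\Phi(u)$ equals $\frac23$ on $[\frac13,\frac56]$ and equals $\Phi$ on the rest of $[0,1]$. It is nondecreasing, and $0\le\Phi^*-\Phi\le\frac13$. So $\Phi^*-\frac16$ is within $\frac16$ of $\Phi$, and a slight tilt makes it strictly increasing.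
\end{example}

The next lemma shows that a fold in $\varphi$ survives in every composite $\varphi\psi$ of nonzero degree, so that a left factor of a near-covering has no deep fold. It is essential that the bound $\theta'$ passes from $\varphi\psi$ to $\varphi$ with an arbitrarily small loss $\beta$, and not with a factor. Part (b) records that the covering moves on short arcs no more than $\varphi$ does.

\begin{lemma}\label{lem:unfold}
Let $0\le\theta'<\frac12$, $m\ge1$, and let $\varphi,\psi\colon\mathbb T\to\mathbb T$ satisfy $\rho(\varphi\psi(z),m\cdot z)\le\theta'$ for all $z$. Then $\deg\varphi\neq0\ne\deg\psi$, and for every $\beta>0$ there is a covering $c$ such that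
\begin{enumerate}
\item[(a)] $\rho(\varphi,c)\le\theta'+\beta$ on $\mathbb T$;
\item[(b)] if $z,z'$ are the ends of a closed arc $L$ of length $\le\frac12$ and $\varphi(L)$ has $\rho$-diameter $r<\frac12$, then $\rho(c(z),c(z'))\le r+\beta$.
\end{enumerate}
\end{lemma}

\begin{proof}
By (C2), $\deg\varphi\cdot\deg\psi=m\ge1$. If both degrees are negative, apply the positive case to $\varphi\nu$ and $\nu\psi$, where $\nu(z)=-z$, and replace the resulting covering $c$ by $c\nu$; (a) and (b) are preserved because $\nu$ is an isometric involution. So let $a=\deg\varphi>0$ and $\deg\psi>0$, with lifts $\Phi,\Psi$. By (C2), $\Phi\Psi(s)-ms$ differs from a continuous function bounded by $\theta'$ by a continuous integer-valued function, that is, by a constant integer. Subtracting this integer from $\Phi$, we get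
\[
|\Phi\Psi(s)-ms|\le\theta'\qquad(s\in\mathbb R).
\]

\emph{Folds of $\Phi$ have depth at most $2\theta'$:} if $u<v$, then $\Phi(u)-\Phi(v)\le2\theta'$. Indeed, $\Psi(t)\to\pm\infty$ as $t\to\pm\infty$, so there is $s$ with $\Psi(s)=u$ and then $t>s$ with $\Psi(t)=v$. Hence $\Phi(u)\le ms+\theta'$ and $\Phi(v)\ge mt-\theta'\ge ms-\theta'$.

\emph{Removing the folds.} Let $\Phi^*(v)=\max_{u\le v}\Phi(u)$; the maximum exists since $\Phi(u)\to-\infty$ as $u\to-\infty$. Then $\Phi^*$ is nondecreasing, $\Phi^*(s+1)=\Phi^*(s)+a$, and $\Phi\le\Phi^*\le\Phi+2\theta'$. For $u<v$ we have $\Phi^*(v)=\max\{\Phi^*(u),\max_{[u,v]}\Phi\}$ and $\Phi^*(u)\ge\Phi(u)$, so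
\begin{equation}\label{eq:osc}
0\le\Phi^*(v)-\Phi^*(u)\le\max_{[u,v]}\Phi-\Phi(u)\le\text{length of }\Phi([u,v]).
\end{equation}
In particular $\Phi^*$ is continuous. For $\lambda\in(0,1)$ put
\[
K(s)=\frac1a\bigl[(1-\lambda)(\Phi^*(s)-\theta')+\lambda as\bigr].
\]
This function is continuous and strictly increasing with $K(s+1)=K(s)+1$, so it induces a homeomorphism $k$, and $aK$ is a lift of the covering $c=a\cdot k$. We have
\[
aK(s)-\Phi(s)=\bigl(\Phi^*(s)-\theta'-\Phi(s)\bigr)+\lambda\bigl(as-\Phi^*(s)+\theta'\bigr).
\]
The first term lies in $[-\theta',\theta']$, and the second is $\lambda$ times a continuous periodic, hence bounded, function. Choose $\lambda$ so small that the second term is at most $\beta$ in absolute value and $\lambda a\le\beta$. This gives (a).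

For (b), lift $L$ to $[u,v]$ with $v-u\le\frac12$. An interval of length $\ell$ projects to a set of $\rho$-diameter $\min\{\ell,\frac12\}$, so $\Phi([u,v])$ has length $r$. By \eqref{eq:osc}, $0\le aK(v)-aK(u)\le r+\lambda a(v-u)\le r+\beta$.
\end{proof}

\section{The upper bound}\label{sec:upper}

\subsection{Factorable maps}
On $\mathbb T_M$ the map $f=\pi_k$ is exactly a multiple of the finer maps $\pi_l$. A countable union can only run over the test maps $\hat f$, $f\in\mathcal F$, and these merely approximate $\pi_k$. The following definition therefore allows an error $\theta$, fixed together with $f$, that does not shrink as the finer map $h$ is refined.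

\begin{definition}\label{def:N}
Let $X$ be a continuum, $f\colon X\to\mathbb T$, $0<\theta<\frac18$ and $\varepsilon>0$.
\begin{enumerate}
\item[(N)] $f$ is \emph{$\theta$-factorable} if for all $\eta,\kappa>0$ there are an $\eta$-map $h$ of $X$ \emph{onto} $\mathbb T$ and an integer $m\ge1$ with $\rho(f,m\cdot h)<\theta+\kappa$ on $X$.
\item[(E)] $f$ is \emph{$(\theta,\varepsilon)$-fine} if $\rho(f(x),f(y))\le6\theta$ implies $d(x,y)<\varepsilon$.
\end{enumerate}
\end{definition}

Condition (E) says that the error $\theta$ is invisible in $X$ at scale $\varepsilon$. The word ``onto'' in (N) cannot be dropped: an embedding $f$ of an arc into $\mathbb T$ would satisfy (N) with $h=f$ and $m=1$, and it satisfies (E) for small $\theta$ by (C3).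

The next lemma turns (N), a statement about some very fine $h$ on $X$, into a statement about an arbitrary approximate factorization $f\approx\varphi g$. Its conclusions about $\varphi$ hold on all of $\mathbb T$ and do not mention $X$.

\begin{lemma}\label{lem:transfer}
Let $f\colon X\to\mathbb T$ be $\theta$-factorable, and let $g\colon X\to\mathbb T$, $\varphi\colon\mathbb T\to\mathbb T$, $\kappa\ge0$ satisfy $\rho(f,\varphi g)\le\kappa$ on $X$ and $\theta+\kappa<\frac12$. Then $g$ is onto, and for every $\beta>0$ there is a covering $c$ with $\rho(\varphi,c)\le\theta+\kappa+\beta$ on $\mathbb T$ that satisfies (b) of Lemma~\ref{lem:unfold}. In particular $f$ is onto.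
\end{lemma}

\begin{proof}
Let $0<\kappa_1\le\beta/2$ with $\theta+\kappa+\kappa_1<\frac12$. Let $\kappa_2\in(0,\frac14)$ be any number such that $\rho(z,z')<\kappa_2$ implies $\rho(\varphi(z),\varphi(z'))<\kappa_1/2$. By Lemma~\ref{lem:factor} applied to $g$, there is $\eta$ such that every $\eta$-map $h$ admits $\psi$ with $\rho(g,\psi h)<\kappa_2$ on $X$. By (N) choose such an $h$ onto $\mathbb T$, and $m\ge1$, with $\rho(f,m\cdot h)<\theta+\kappa_1/2$. For $z=h(x)$,
\[
\rho(\varphi\psi(z),m\cdot z)\le\rho(\varphi\psi h(x),\varphi g(x))+\rho(\varphi g(x),f(x))+\rho(f(x),m\cdot h(x))<\theta+\kappa+\kappa_1 .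
\]
Since $h$ is onto, this holds for all $z\in\mathbb T$. Lemma~\ref{lem:unfold} with $\theta'=\theta+\kappa+\kappa_1$ and $\beta/2$ in place of $\beta$ gives $c$. It also gives $\deg\psi\ne0$, so $\psi h$ is onto and every point of $\mathbb T$ is within $\kappa_2$ of $g(X)$. As $\kappa_2$ may be taken arbitrarily small and $g(X)$ is closed, $g$ is onto. For the last claim take $g=f$, $\varphi=\mathrm{id}$, $\kappa=0$.
\end{proof}

\subsection{Factorability is relatively closed}
For $f\in C(Q,\mathbb C)$, $0<\theta<\frac18$ and $\varepsilon>0$ let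
\begin{align*}
N(f,\theta)&=\{X\in O_f:\ \hat f|X\text{ is $\theta$-factorable}\},\\
E(f,\theta,\varepsilon)&=\{X\in O_f:\ \hat f|X\text{ is $(\theta,\varepsilon)$-fine}\},\\
\mathcal K&=\{X\in\mathcal C:\ \text{for every }\eta>0\text{ there is an $\eta$-map }X\to\mathbb T\}.
\end{align*}

\begin{lemma}\label{lem:K}
The sets $E(f,\theta,\varepsilon)$ are open, and $\mathcal K$ is $\mathbf{\Pi}^0_2$.
\end{lemma}

\begin{proof}
For $t\ge0$ the set
\[
W(f,t,\varepsilon)=\{(x,y): d(x,y)<\varepsilon\}\cup\{(x,y): f(x)\ne0\ne f(y),\ \rho(\hat f(x),\hat f(y))>t\}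
\]
is open in $Q\times Q$, so $U(f,t,\varepsilon)=\{X\in O_f: X\times X\subseteq W(f,t,\varepsilon)\}$ is open by (H2). Now $E(f,\theta,\varepsilon)=U(f,6\theta,\varepsilon)$, and $U(g,0,\varepsilon)$ is the set of $X\in O_g$ on which $\hat g$ is an $\varepsilon$-map. If $u$ is an $\eta$-map on $X$ and $c$ is as in (C3), then every $v$ with $\rho(u,v)<c/2$ on $X$ is an $\eta$-map, since $v(x)=v(y)$ gives $\rho(u(x),u(y))<c$. By (C4), $\mathcal K=\bigcap_{j\ge1}\bigcup_{g\in\mathcal F}U(g,0,1/j)$.
\end{proof}

The set $N(f,\theta)$ need not be closed in $O_f$.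

\begin{example}\label{ex:annulus}
Let $n=2$, $f(x_1,x_2)=(x_1-\frac12)+i(x_2-\frac12)$, and let $X_l$ be the curve $|f|=\frac14+\frac18\cos(2\pi l\hat f)$. The map $\hat f|X_l$ is a homeomorphism onto $\mathbb T$, so $X_l\in N(f,\theta)$ with $h=\hat f|X_l$ and $m=1$. The curves $X_l$ converge to the annulus $\frac18\le|f|\le\frac38$. The annulus is not in $\mathcal K$, hence not in $N(f,\theta)$: a map from a round disk in it to $\mathbb T$ lifts to a real function $F$, and $F$ agrees at two antipodal points of the boundary circle by the intermediate value theorem.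
\end{example}

Leaving $\mathcal K$ or $O_f$ is the only way for a limit to leave $N(f,\theta)$. If the limit $X$ has a fine map $g$ at all, then $\hat f\approx\varphi g$ on $X$ and hence on the nearby $X_i$, and Lemma~\ref{lem:transfer} applied to $X_i$ says that $\varphi$ is close to a covering. The slack $\kappa$ in (N) absorbs the small losses.

\begin{lemma}\label{lem:key}
The set $N(f,\theta)$ is contained in $\mathcal K\cap O_f$ and is relatively closed in it.
\end{lemma}

\begin{proof}
The inclusion holds by definition. Let $X_i\in N(f,\theta)$ converge to $X\in\mathcal K\cap O_f$, and let $\eta>0$ and $0<\kappa<\frac14$. Since $X\in\mathcal K$, Lemma~\ref{lem:factor} gives an $\eta$-map $g\colon X\to\mathbb T$ and $\varphi\colon\mathbb T\to\mathbb T$ with $\rho(\hat f,\varphi g)<\kappa$ on $X$. Extend $g$ to an open neighborhood of $X$ by (C4). The points of this neighborhood where $f\ne0$ and $\rho(\hat f,\varphi g)<\kappa$ form an open set containing $X$, hence containing $X_i$ for large $i$.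

Apply Lemma~\ref{lem:transfer} to these $X_i$, with $\beta=\kappa$. First, $g|X_i$ is onto for all large $i$. Given $z\in\mathbb T$, take $x_i\in X_i$ with $g(x_i)=z$; by (H1) a subsequence converges to some $x\in X$, and $g(x)=z$. So $g|X$ is onto. Second, a single such $i$ yields a covering $c=a\cdot k$ with $\rho(\varphi,c)\le\theta+2\kappa$ on all of $\mathbb T$. Then $h=kg|X$ is an $\eta$-map of $X$ onto $\mathbb T$, and $\rho(\hat f,a\cdot h)<\theta+3\kappa$ on $X$. As $\eta$ and $\kappa$ were arbitrary, $X\in N(f,\theta)$.
\end{proof}

Put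
\[
\mathcal S^*=\bigcap_{j\ge1}\ \bigcup_{f\in\mathcal F}\ \bigcup_{\theta\in\mathbb Q\cap(0,1/8)}N(f,\theta)\cap E(f,\theta,1/j).
\]

\begin{corollary}\label{cor:Pi3}
The set $\mathcal S^*$ is $\mathbf{\Pi}^0_3$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:key}, $N(f,\theta)=\mathcal K\cap O_f\cap F_{f,\theta}$ with $F_{f,\theta}$ closed. Since $\mathcal K$ does not depend on $j,f,\theta$ and $E(f,\theta,1/j)\subseteq O_f$,
\[
\mathcal S^*=\mathcal K\cap\bigcap_j\bigcup_{f,\theta}\bigl(F_{f,\theta}\cap E(f,\theta,1/j)\bigr).
\]
Each set in parentheses is the intersection of a closed and an open set, hence $\mathbf{\Sigma}^0_2$. The countable unions are $\mathbf{\Sigma}^0_2$, their intersection is $\mathbf{\Pi}^0_3$, and $\mathcal K$ is $\mathbf{\Pi}^0_2$ by Lemma~\ref{lem:K}.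
\end{proof}

\subsection{Building the inverse limit}
It remains to identify $\mathcal S^*$. Given $X\in\mathcal S^*$, we choose finer and finer maps $f_k\colon X\to\mathbb T$ with errors $\theta_k$, and coverings $c_k$ with $f_k\approx c_kf_{k+1}$, and we try to correct the $f_k$ to an exact thread by taking limits of $c_i\cdots c_{k-1}f_k$. The difficulty is that the error in $f_k\approx c_kf_{k+1}$ is about $\theta_k$ however fine $f_{k+1}$ is, while $\theta_k$ comes with $f_k$ and cannot be prescribed. What saves the argument is that this error is small \emph{after one more step down}. By (E), an arc of length $2\theta_k$ in the $k$th circle comes from a set of diameter at most $\varepsilon_k$ in $X$, on which $f_{k-1}$ hardly varies. So the map $\varphi$ with $f_{k-1}\approx\varphi f_k$ nearly collapses the arc, and by Lemma~\ref{lem:unfold}(b) so does $c_{k-1}$. The number $\varepsilon_k$ can be prescribed.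

\begin{proposition}\label{prop:Sstar}
$\mathcal S^*$ is the set of all solenoids and simple closed curves in $Q$.
\end{proposition}

\begin{proof}
\emph{Solenoids and simple closed curves lie in $\mathcal S^*$.} Such an $X$ is homeomorphic to some $\mathbb T_M$ with $M_k\ge1$ (all $M_k=1$ for a simple closed curve); regard the $\pi_k$ as maps on $X$. Given $j$, let $\pi_k$ be a $1/j$-map (Lemma~\ref{lem:basic}(b)). By (C3) choose a rational $\theta\in(0,\frac18)$ such that $\rho(\pi_k(x),\pi_k(y))\le8\theta$ implies $d(x,y)<1/j$, and by (C4) choose $f\in\mathcal F$ with $X\in O_f$ and $\rho(\hat f,\pi_k)<\theta$ on $X$. If $\rho(\hat f(x),\hat f(y))\le6\theta$ then $\rho(\pi_k(x),\pi_k(y))<8\theta$, so $X\in E(f,\theta,1/j)$. Given $\eta$, take $l\ge k$ with $\pi_l$ an $\eta$-map. It is onto, and $\pi_k=(M_k\cdots M_{l-1})\cdot\pi_l$, so $X\in N(f,\theta)$.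

\emph{Construction for $X\in\mathcal S^*$.} For every $\varepsilon>0$ there are $\theta\in(0,\frac18)$ and a map $f\colon X\to\mathbb T$ that is $\theta$-factorable and $(\theta,\varepsilon)$-fine; it is an $\varepsilon$-map, and it is onto by Lemma~\ref{lem:transfer}. We construct numbers $\varepsilon_k\le2^{-k}$, such pairs $f_k,\theta_k$ for $\varepsilon_k$, and coverings $c_k$ ($k\in\omega$). With $c_{i,k}=c_ic_{i+1}\cdots c_{k-1}$ and $c_{k,k}=\mathrm{id}$ we require:
\begin{enumerate}
\item[(i)] $\rho(f_k,c_kf_{k+1})<2\theta_k$ on $X$;
\item[(ii)] if $i<k$ and $\rho(z,z')\le2\theta_k$, then $\rho(c_{i,k}(z),c_{i,k}(z'))<2^{-k}\theta_i$.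
\end{enumerate}
Start with $\varepsilon_0=1$ and any pair $f_0,\theta_0$. Suppose $f_i,\theta_i$ for $i\le k$ and $c_i$ for $i<k$ are given. By uniform continuity choose $\alpha\in(0,\theta_k)$ with
\begin{equation}\label{eq:alpha}
\rho(w,w')<\alpha\ \Longrightarrow\ \rho(c_{i,k}(w),c_{i,k}(w'))<2^{-k-1}\theta_i\quad\text{for all }i\le k,
\end{equation}
and $\varepsilon_{k+1}\le2^{-k-1}$ such that $d(x,y)<\varepsilon_{k+1}$ implies $\rho(f_k(x),f_k(y))<\alpha/5$. Take a pair $f_{k+1},\theta_{k+1}$ for $\varepsilon_{k+1}$. Lemma~\ref{lem:factor} gives $\varphi$ with $\rho(f_k,\varphi f_{k+1})<\alpha/5$ on $X$. Lemma~\ref{lem:transfer}, with $f=f_k$, $g=f_{k+1}$ and $\kappa=\beta=\alpha/5$, gives a covering $c_k$ with $\rho(\varphi,c_k)\le\theta_k+2\alpha/5$. Hence $\rho(f_k,c_kf_{k+1})<\theta_k+3\alpha/5<2\theta_k$, which is (i).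

For (ii) at $k+1$, let $\rho(z,z')\le2\theta_{k+1}$ and let $L$ be the short closed arc from $z$ to $z'$. Since $f_{k+1}$ is onto, any two points of $L$ are of the form $f_{k+1}(x),f_{k+1}(y)$, at distance $\le2\theta_{k+1}$. By (E), $d(x,y)<\varepsilon_{k+1}$, so $\rho(f_k(x),f_k(y))<\alpha/5$ and
\[
\rho(\varphi f_{k+1}(x),\varphi f_{k+1}(y))<\tfrac\alpha5+\tfrac\alpha5+\tfrac\alpha5 .
\]
Thus $\varphi(L)$ has diameter $\le3\alpha/5$, and Lemma~\ref{lem:unfold}(b) gives $\rho(c_k(z),c_k(z'))\le4\alpha/5<\alpha$. Since $c_{i,k+1}=c_{i,k}c_k$, \eqref{eq:alpha} yields (ii).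

\emph{The limit.} For $i<k$, conditions (i) and (ii) give
\[
\rho\bigl(c_{i,k}f_k,\ c_{i,k+1}f_{k+1}\bigr)=\rho\bigl(c_{i,k}(f_k),\ c_{i,k}(c_kf_{k+1})\bigr)<2^{-k}\theta_i\quad\text{on }X .
\]
So $p_i=\lim_kc_{i,k}f_k$ exists uniformly, and $p_i=c_ip_{i+1}$ by continuity of $c_i$. Each $p_i$ is a uniform limit of surjections, so its image is dense and compact, and $p_i$ is onto. Summing over $k>i$ gives $\rho(p_i,c_if_{i+1})\le\theta_i$, and then (i) gives $\rho(p_i,f_i)<3\theta_i$. Hence $p_i(x)=p_i(y)$ implies $\rho(f_i(x),f_i(y))<6\theta_i$, and by (E) $d(x,y)<2^{-i}$. This is where the constant $6$ comes from.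

\emph{Straightening the coverings.} Write $c_k=M_k\cdot s_k$ with $s_k$ a homeomorphism. We define homeomorphisms $\sigma_k$ of $\mathbb T$ with $\sigma_kc_k=M_k\cdot\sigma_{k+1}$. Let $\sigma_0=\mathrm{id}$. If $\Lambda_k$ is a lift of $\sigma_k$, then $t\mapsto\Lambda_k(M_kt)/M_k$ is strictly monotone and changes by $\pm1$ when $t$ increases by $1$, so it induces a homeomorphism $\tilde\sigma_k$ with $M_k\cdot\tilde\sigma_k(z)=\sigma_k(M_k\cdot z)$. Put $\sigma_{k+1}=\tilde\sigma_ks_k$. Then $\sigma_ip_i=\sigma_ic_ip_{i+1}=M_i\cdot\sigma_{i+1}p_{i+1}$, so $p=(\sigma_ip_i)_i$ maps $X$ into $\mathbb T_M$. The map $p$ is injective, since $p(x)=p(y)$ gives $d(x,y)<2^{-i}$ for all $i$. Its image is compact, and dense by Lemma~\ref{lem:basic}(a). So $p$ is a homeomorphism onto $\mathbb T_M$, and Lemma~\ref{lem:basic}(c) finishes the proof.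
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The decomposable continua form a $\mathbf{\Sigma}^0_2$ set. Indeed, $X$ is decomposable if and only if for some $j\ge1$ there are $A,B\in\mathcal C$ and $x,y\in X$ with $A\cup B=X$, $d(x,A)\ge1/j$ and $d(y,B)\ge1/j$. For fixed $j$ this condition is closed: if $X_i\to X$ with witnesses $A_i,B_i,x_i,y_i$, pass to a subsequence along which the witnesses converge; then $A\cup B=\lim(A_i\cup B_i)=X$, $x,y\in X$, and the inequalities persist. Solenoids are indecomposable by Lemma~\ref{lem:basic}(d), and a simple closed curve is a union of two arcs. By Proposition~\ref{prop:Sstar}, the set of solenoids is the intersection of $\mathcal S^*$ with the $\mathbf{\Pi}^0_2$ set of indecomposable continua, hence $\mathbf{\Pi}^0_3$ by Corollary~\ref{cor:Pi3}. No assumption on $n$ was used. For $n\ge3$, hardness follows from Krupski's theorem, or from Theorem~\ref{thm:hard}, since solenoids are homogeneous by Lemma~\ref{lem:basic}(a).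
\end{proof}

\section{The lower bound}\label{sec:hard}

\subsection{Fold points}
We need a local invariant that detects zigzags accumulating on a straight strand. Call a point $p$ of a metric space $X$ a \emph{fold point} if every neighborhood of $p$ contains an arc $A$ with ends $p$ and $q$ for which there are arcs $B_k\subseteq X$ and points $v_k\in B_k$ such that $\sup_{y\in B_k}d(y,A)\to0$, $v_k\to p$, and both ends of $B_k$ converge to $q$.

\begin{lemma}\label{lem:foldpoint}
A fold point has no open neighborhood homeomorphic to $Z\times(-1,1)$ with $Z$ totally disconnected.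
\end{lemma}

\begin{proof}
Let $W\cong Z\times(-1,1)$ be an open neighborhood of $p$, with second coordinate $\epsilon\colon W\to(-1,1)$. A connected subset of $W$ projects to one point of $Z$, so $\epsilon$ is injective on it. Take $A\subseteq W$ and $q,B_k,v_k$ as in the definition. Since $A$ is compact and $W$ is open, $B_k\subseteq W$ for large $k$. A continuous injection of an arc into the line is monotone, so $\epsilon(v_k)$ lies between the values of $\epsilon$ at the ends of $B_k$. In the limit $\epsilon(p)=\epsilon(q)$. But $\epsilon$ is injective on $A$, and $p\ne q$.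
\end{proof}

Let $\Lambda\subseteq[0,1]\times[0,3]$ be the polygonal path with vertices $(0,0)$, $(\frac23,1)$, $(\frac13,2)$, $(1,3)$, $(1,0)$. It is an arc: along the first three segments the second coordinate increases, and the last segment lies on the line where the first coordinate is $1$, which the others meet only at $(1,3)$. Fix a homeomorphism $w\mapsto(\zeta(w),\xi(w))$ of $[0,1]$ onto $\Lambda$ from $(0,0)$ to $(1,0)$; note that $\zeta$ is onto $[0,1]$. For $0<\eta<\frac13$ the \emph{hairpin} $\Lambda_\eta$ is the subarc of $\Lambda$ through the vertex $(\frac23,1)$ whose ends are the points with $\zeta=\frac23-\eta$ on the first and on the second segment. On $\Lambda_\eta$ we have $\frac23-\eta\le\zeta\le\frac23$.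

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=6]
\foreach \y/\s in {2.2/0.5,1.1/0.25,0.5/0.125}{
\begin{scope}[yshift=\y cm,yscale=\s]
\draw (0,0)--(0.667,1)--(0.333,2)--(1,3)--(1,0);
\draw[very thick] (0.5,0.75)--(0.667,1)--(0.5,1.5);
\end{scope}}
\draw (0,0)--(1,0);
\draw[very thick] (0.5,0)--(0.667,0);
\node[below] at (0.5,0) {$q$};
\node[below] at (0.667,0) {$p$};
\node[right] at (0.667,2.7) {$v_k$};
\end{tikzpicture}
\caption{Zigzag strands of equal length and decreasing height accumulate on a straight strand (bottom). The bold hairpins converge to the bold segment from $q$ to $p$; their tips $v_k$ converge to $p$, and both of their ends converge to $q$.}\label{fig:zigzag}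
\end{figure}

The construction is already visible for a single row of $P_3$.

\begin{example}\label{ex:onerow}
Let $K=\{0\}\cup\{2^{-k}:k\in\omega\}$. For $x\in2^\omega$ let $Y_x\subseteq[0,1]\times K\times[0,3]$ be the union of one strand over each $u\in K$: the flattened zigzag $\{(\zeta(w),u,2^{-k}\xi(w))\}$ if $u=2^{-k}$ and $x(k)=1$, and the segment $[0,1]\times\{u\}\times\{0\}$ otherwise (Figure~\ref{fig:zigzag}). The zigzag over $2^{-k}$ is at Hausdorff distance $\le3\cdot2^{-k}$ from the segment, so $Y_x$ is compact and depends continuously on $x$. If $x$ has finitely many ones, straightening finitely many isolated strands gives $Y_x\cong[0,1]\times K$. If $x$ has infinitely many ones, then $p=(\frac23,0,0)$ is a fold point: take $A=[\frac23-\eta,\frac23]\times\{0\}\times\{0\}$ and for $B_k$ the flattened hairpins. A homeomorphism onto $[0,1]\times K$ would send $p$, which is not an end of its component, to a point of the open set $(0,1)\times K$, contradicting Lemma~\ref{lem:foldpoint}. So $Y_x\cong[0,1]\times K$ if and only if $\forall^\infty k\ x(k)=0$.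
\end{example}

To obtain $P_3$ we perform this operation inside a solenoid, once for each row $j$, over disjoint intervals whose lengths tend to $0$. For Theorem~\ref{thm:single}(b) we also let the solenoid vary, so the construction must be continuous in $M$. We work in the solid torus $V=\mathbb T\times[0,1]\times[0,3]$ with coordinates $(t,u,z)$ and the maximum metric. Let $\mathcal M=\{2,3,\dots\}^\omega$ carry the product of the discrete topologies.

\begin{proposition}\label{prop:family}
There is a continuous map $(x,M)\mapsto X(x,M)$ from $2^{\omega\times\omega}\times\mathcal M$ to $\mathcal C(V)$ such that $X(x,M)\cong\mathbb T_M$ if $x\in P_3$, and $X(x,M)$ is not homogeneous if $x\notin P_3$.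
\end{proposition}

The proof occupies Sections~\ref{sec:embed} and~\ref{sec:insert}.

\subsection{Solenoids in the solid torus}\label{sec:embed}
We realize $\mathbb T_M$ as the suspension of an adding machine on a Cantor set $C\subseteq[0,1]$. In place of the points $2^{-k}$ of Example~\ref{ex:onerow} we need clopen pieces of $C$ converging to $0\in C$, and we arrange that they are cut out by intervals $J_k$ that do not depend on $M$.

Fix $M\in\mathcal M$. Define closed intervals $I_{k,i}$, $0\le i<L_k$, starting from $I_{0,0}=[0,1]$. If $I_{k,i}=[v,v+\ell]$, its $M_k$ children $I_{k+1,i+jL_k}$, $0\le j<M_k$, are as follows: for $j=0$ take $[v,v+\ell/4]$; for $1\le j<M_k$ divide $[v+\ell/2,v+\ell]$ into $M_k-1$ equal parts and take the left half of the $j$th part. The children are disjoint and have length $\le\ell/4$, so $I_{k,i}$ has length $\le4^{-k}$; it depends only on $M_0,\dots,M_{k-1}$. Let $C=C_M=\bigcap_k\bigcup_iI_{k,i}$, and for $c\in C$ let $i_k(c)$ be the index with $c\in I_{k,i_k(c)}$. Each $i_k$ is locally constant and $i_{k+1}(c)\equiv i_k(c)\pmod{L_k}$. Conversely, a sequence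 $0\le i_k<L_k$ with these congruences gives a nested sequence of intervals and hence exactly one point of $C$. So $C\cong\varprojlim\mathbb Z/L_k$, and adding $1$ defines a homeomorphism $\tau$ of $C$ with $i_k(\tau c)\equiv i_k(c)+1\pmod{L_k}$.

Put $I_k=I_{k,0}=[0,4^{-k}]$ and $J_k=[\frac12 4^{-k},4^{-k}]$; these intervals do not depend on $M$. We have $0\in C$. The children of $I_k$ other than $I_{k+1}$ lie in $J_k$, and there is at least one since $M_k\ge2$. Hence $C\cap J_k\neq\emptyset$, and for every $N$
\begin{equation}\label{eq:cover}
C\subseteq I_N\cup\bigcup_{k<N}J_k,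
\end{equation}
where the right side is a union of pairwise disjoint closed intervals.

The strand starting at $c$ must go once around the torus and end at $\tau c$ without meeting other strands. The third dimension is used to let the strands pass each other at different heights. For $(c,c')\in[0,1]^2$ and $t\in[0,1]$ let $e(c,c',t)\in V$ have first coordinate $\overline t$ and coordinates $(u,z)$ that stay at $(c,0)$ for $t\in[0,\frac12]$ and then move linearly
\[
(c,0)\to(c,c)\ \text{ on }[\tfrac12,\tfrac23],\qquad(c,c)\to(c',c)\ \text{ on }[\tfrac23,\tfrac56],\qquad(c',c)\to(c',0)\ \text{ on }[\tfrac56,1].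
\]
The map $e\colon[0,1]^3\to V$ is continuous. Let $\Gamma_M=\{(c,\tau c):c\in C\}$ and $S_M=e(\Gamma_M\times[0,1])$.

\begin{lemma}\label{lem:SM}
$S_M\cong\mathbb T_M$, and $M\mapsto S_M$ is continuous. The part of $S_M$ with $t\in[0,\frac12]$ is $[0,\frac12]\times C\times\{0\}$, and the part with $t\in(\frac12,1)$ is homeomorphic to $C\times(\frac12,1)$.
\end{lemma}

\begin{proof}
Let $e_M(c,t)=e(c,\tau c,t)$. For fixed $t\in[0,1]$ the map $c\mapsto e_M(c,t)$ is injective, because $u=c$ for $t\le\frac23$, $z=c$ for $\frac23\le t\le\frac56$, and $u=\tau c$ for $t\ge\frac56$. The first coordinate determines $t$ modulo $1$, and $e_M(c,1)=(0,\tau c,0)=e_M(\tau c,0)$. So $e_M\colon C\times[0,1]\to S_M$ is a continuous surjection that identifies exactly $(c,1)$ with $(\tau c,0)$. It is injective on the compact set $C\times[\frac12,1]$, and the two statements about parts follow.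

Define $\Theta\colon C\times[0,1]\to\mathbb T^\omega$ by $\Theta(c,t)_k=\overline{(i_k(c)+t)/L_k}$. It is continuous. It maps into $\mathbb T_M$, since $M_k(i_{k+1}+t)/L_{k+1}=(i_{k+1}+t)/L_k\equiv(i_k+t)/L_k\pmod1$. Also $\Theta(c,1)=\Theta(\tau c,0)$. On $C\times[0,1)$ it is a bijection onto $\mathbb T_M$: given $(z_k)$, there is a unique $t\in[0,1)$ with $z_0=\overline t$; since $L_k\cdot z_k=z_0$, there is a unique $0\le i_k<L_k$ with $z_k=\overline{(i_k+t)/L_k}$; and $M_k\cdot z_{k+1}=z_k$ forces $i_{k+1}\equiv i_k\pmod{L_k}$, so the $i_k$ come from a unique $c$. Thus $e_M$ and $\Theta$ are continuous surjections from the same compact space onto Hausdorff spaces with the same fibers, and $S_M\cong\mathbb T_M$.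

If $M,M'$ agree below $K$, then $\Gamma_M$ and $\Gamma_{M'}$ are both contained in the union of the rectangles $I_{K,i}\times I_{K,i+1\bmod L_K}$ and both meet each rectangle. So their Hausdorff distance is at most $4^{-K}$ in the maximum metric. Uniform continuity of $e$ gives the continuity of $M\mapsto S_M$.
\end{proof}

\subsection{Inserting the folds}\label{sec:insert}
Let $a_j=2^{-j-2}$, $\ell_j=2^{-j-3}$, $b_j=a_j+\ell_j$. The intervals $[a_j,b_j]$ are pairwise disjoint subsets of $(0,\frac12)$. For $t=a_j+\ell_jw\in[a_j,b_j]$ and $u\in J_k$ put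
\[
\psi_{j,k}(t,u,0)=\bigl(a_j+\ell_j\zeta(w),\ u,\ 2^{-j-k}\xi(w)\bigr);
\]
this is the identity at $t=a_j$ and $t=b_j$. Call $R_{j,k}=[a_j,b_j]\times(C\cap J_k)\times\{0\}\subseteq S_M$ a \emph{box}; the boxes are pairwise disjoint. For $x\in2^{\omega\times\omega}$ let $F_x\colon S_M\to V$ be $\psi_{j,k}$ on $R_{j,k}$ when $x(j,k)=1$, and the identity elsewhere. The function $F_x$ is injective: it fixes the points with $t\notin\bigcup_j[a_j,b_j]$, and it maps each segment $[a_j,b_j]\times\{u\}\times\{0\}$ injectively into $[a_j,b_j]\times\{u\}\times[0,3]$, these rectangles being pairwise disjoint. But $F_x$ need not be continuous, since $\psi_{j,k}$ moves some points by an amount proportional to $\ell_j$, whatever $k$ is. We therefore truncate $x$ and take a limit of the \emph{images}.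

\emph{Definition and continuity of $X(x,M)$.} Let $x^N(j,k)=x(j,k)$ if $j,k<N$, and $0$ otherwise. Let $K_N\subseteq V$ be the set of points $(t,u,z)$ such that $t\notin\bigcup_{j<N}(a_j,b_j)$, or $z=0$ and $u\in I_N\cup\bigcup_{k<N}J_k$. It is compact, does not depend on $M$, and contains $S_M$ by \eqref{eq:cover} and Lemma~\ref{lem:SM}. Define $G_{x^N}\colon K_N\to V$ to be $\psi_{j,k}$ on $[a_j,b_j]\times J_k\times\{0\}$ when $x^N(j,k)=1$, and the identity elsewhere. The set $K_N$ is the union of finitely many closed pieces, namely $\{t\notin\bigcup_{j<N}(a_j,b_j)\}$ and the products of $[a_j,b_j]$, $j<N$, with $I_N\times\{0\}$ or $J_k\times\{0\}$, $k<N$. Two pieces meet only where $t\in\{a_j,b_j\}$, and there both definitions give the identity. So $G_{x^N}$ is continuous, and it restricts to $F_{x^N}$ on $S_M$. It depends on finitely many bits of $x$, so by (H3) and Lemma~\ref{lem:SM} the map $(x,M)\mapsto F_{x^N}(S_M)\in\mathcal C(V)$ is continuous.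

For $N<N'$, the set $F_{x^{N'}}(S_M)$ arises from $F_{x^N}(S_M)$ by replacing some boxes $R_{j,k}$ with $\max(j,k)\ge N$ by $\psi_{j,k}(R_{j,k})$. The vertical projection $(t,u,z)\mapsto(t,u,0)$ maps $\psi_{j,k}(R_{j,k})$ onto $R_{j,k}$, because $\zeta$ is onto $[0,1]$, and it moves points by at most $3\cdot2^{-j-k}\le3\cdot2^{-N}$. Hence $d_H(F_{x^N}(S_M),F_{x^{N'}}(S_M))\le3\cdot2^{-N}$. Since $\mathcal C(V)$ is complete,
\[
X(x,M)=\lim_NF_{x^N}(S_M)
\]
exists in $\mathcal C(V)$, uniformly in $(x,M)$, and is continuous in $(x,M)$.

\emph{The case $x\in P_3$.} Given $J$, take $N\ge J$ so large that $x(j,k)=0$ whenever $j<J$ and $k\ge N$. The maps $F_x$ and $F_{x^N}$ differ only on boxes with $x(j,k)=1$ and $\max(j,k)\ge N$, and such a box has $j\ge J$. On it $\psi_{j,k}$ moves points by at most $\max\{\ell_j,3\cdot2^{-j}\}\le3\cdot2^{-J}$. So $F_{x^N}\to F_x$ uniformly, $F_x$ is a continuous injection, and $X(x,M)=F_x(S_M)\cong S_M\cong\mathbb T_M$. Here it matters that $\ell_j\to0$.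

\emph{The case $x\notin P_3$.} Write $X=X(x,M)$. On the open set $\{t\in(\frac12,1)\}$ all the sets $F_{x^N}(S_M)$ coincide with the closed set $S_M$, so by (H1) $X$ does too. By Lemma~\ref{lem:SM}, $X$ has a nonempty open subset homeomorphic to $C\times(-1,1)$. If $X$ were homogeneous, every point would have an open neighborhood of this form. By Lemma~\ref{lem:foldpoint} it suffices to find a fold point in $X$.

Let row $j$ of $x$ have infinitely many ones. Since $0\in C\setminus\bigcup_kJ_k$, the segment $[a_j,b_j]\times\{0\}\times\{0\}$ lies in every $F_{x^N}(S_M)$, hence in $X$. For each $k$ with $x(j,k)=1$ pick $c_k\in C\cap J_k$; the arc $\psi_{j,k}([a_j,b_j]\times\{c_k\}\times\{0\})$ lies in $F_{x^N}(S_M)$ for all $N>\max(j,k)$, hence in $X$. Let $p=(a_j+\frac23\ell_j,0,0)$. For $0<\eta<\frac13$ let $q=(a_j+(\frac23-\eta)\ell_j,0,0)$, let $A\subseteq X$ be the segment from $q$ to $p$, let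
\[
B_k=\{(a_j+\ell_j\zeta,\ c_k,\ 2^{-j-k}\xi):(\zeta,\xi)\in\Lambda_\eta\}\subseteq X,
\]
and let $v_k\in B_k$ correspond to the vertex $(\frac23,1)$. Each point of $B_k$ is within $3\cdot2^{-k}$ of $(a_j+\ell_j\zeta,0,0)\in A$, because $c_k\le4^{-k}$. So $B_k$ approaches $A$, $v_k\to p$, and both ends of $B_k$ converge to $q$. As $\eta\to0$ the segment $A$ shrinks to $p$, so $p$ is a fold point. This completes the proof of Proposition~\ref{prop:family}.

\begin{proof}[Proof of Theorem~\ref{thm:hard}]
The map $(t,u,z)\mapsto((2+u)\cos2\pi t,(2+u)\sin2\pi t,z)$ embeds $V$ in $\mathbb R^3$. Rescaling and using $I^3\cong I^3\times\{0\}\subseteq I^n$, we get an embedding $\iota\colon V\to I^n$; this is where $n\ge3$ is used. Let $S\cong\mathbb T_M$ with $M\in\mathcal M$. By (H3) and Proposition~\ref{prop:family}, $x\mapsto\iota(X(x,M))$ is continuous. If $x\in P_3$ its value is a copy of $S$ and lies in $\mathcal A$; if $x\notin P_3$ its value is not homogeneous and lies outside $\mathcal A$. So $P_3$ reduces to $\mathcal A$, and $\mathcal A$ is $\mathbf{\Pi}^0_3$-hard. Solenoids and simple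 closed curves are homogeneous by Lemma~\ref{lem:basic}(a), so their set $\mathcal S^*$ is $\mathbf{\Pi}^0_3$-hard, and it is $\mathbf{\Pi}^0_3$ by Corollary~\ref{cor:Pi3}.
\end{proof}

\section{The copies of a single solenoid}\label{sec:single}

\subsection{Solenoids and subgroups of $\mathbb Q$}\label{sec:algebra}
For a compact metrizable $X$ let
\[
H(X)=C(X,\mathbb T)/\{\overline F:F\in C(X,\mathbb R)\},
\]
and write $[u]$ for the class of $u$. This group is a topological invariant of $X$, isomorphic to $\check H^1(X;\mathbb Z)$, and we use it as our model of $\check H^1$. By (C2), maps at distance $<\frac12$ on $X$ have the same class. Let $G_M=\bigcup_kL_k^{-1}\mathbb Z\subseteq\mathbb Q$, which is the direct limit of $\mathbb Z\to\mathbb Z\to\cdots$ under multiplication by the $M_k$.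

\begin{lemma}\label{lem:H}
$H(\mathbb T_M)\cong G_M$, and $\operatorname{ht}_p(1)=\sum_kv_p(M_k)$ in $G_M$. Two solenoids $X,X'$ are homeomorphic if and only if $H(X)\cong H(X')$.
\end{lemma}

\begin{proof}
Since $[\pi_k]=M_k[\pi_{k+1}]$, the rule $a/L_k\mapsto a[\pi_k]$ defines a homomorphism $G_M\to H(\mathbb T_M)$. It is onto: by Lemmas~\ref{lem:basic}(b) and~\ref{lem:factor}, each $f\colon\mathbb T_M\to\mathbb T$ is within $\frac14$ of some $\varphi\pi_k$, and $\varphi(\overline s)=\deg\varphi\cdot\overline s+\overline{F(s)}$ with $F(s)=\Phi(s)-s\deg\varphi$ periodic, so $[f]=\deg\varphi\,[\pi_k]$. It is injective: if $a\cdot\pi_k=\overline F$ with $F$ real-valued, then $F\gamma(s)-as/L_k$ is a continuous integer-valued function of $s\in\mathbb R$, hence constant, and $F$ is bounded, so $a=0$. Further, $1\in p^eG_M$ if and only if $p^{-e}\in G_M$, if and only if $p^e$ divides some $L_k$; this gives the height of $1$.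

Homeomorphic spaces have isomorphic groups $H$. Conversely, $\mathbb T_M$ is the Pontryagin dual of $G_M$: give $\operatorname{Hom}(G_M,\mathbb T)$ the topology of pointwise convergence. The map $\chi\mapsto(\chi(1/L_k))_k$ is a homeomorphism onto $\mathbb T_M$, with inverse sending $(z_k)$ to the character $a/L_k\mapsto a\cdot z_k$. So $G_M\cong G_{M'}$ implies $\mathbb T_M\cong\mathbb T_{M'}$.
\end{proof}

The subgroups of $\mathbb Q$ are classified by Baer's theorem, which we recall with its short proof. Call two sequences $(h_p),(h'_p)$ in $\{0,1,\dots,\infty\}$ \emph{equivalent} if they differ at only finitely many $p$ and both entries are finite wherever they differ.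

\begin{lemma}[Baer's theorem]\label{lem:baer}
The characteristics of a nonzero subgroup $G$ of $\mathbb Q$ form exactly one equivalence class, the \emph{type} of $G$. Two such groups are isomorphic if and only if their types agree.
\end{lemma}

\begin{proof}
Let $0\ne g\in G$. Replacing $G$ by $g^{-1}G$, assume $g=1$, and let $h_p=\operatorname{ht}_p(1)$. We claim that
\begin{equation}\label{eq:baer}
G\setminus\{0\}=\{r\in\mathbb Q\setminus\{0\}:\ v_p(r)\ge-h_p\text{ for all }p\}.
\end{equation}
Let $r=a/b$ in lowest terms. If $r\in G$, then $1/b$ is an integer combination of $r$ and $1$, so $p^{-v_p(b)}\in G$ and $v_p(b)\le h_p$. If $v_p(b)\le h_p$ for all $p$, then the numbers $p^{-v_p(b)}$ lie in $G$, and $1/b$ is an integer combination of them because the integers $b/p^{v_p(b)}$, $p\mid b$, have no common divisor (for $b=1$ there is nothing to prove). From \eqref{eq:baer}, $\operatorname{ht}_p(r)=h_p+v_p(r)$ for $0\ne r\in G$, so every characteristic is equivalent to $(h_p)$. If $(h'_p)$ is equivalent to $(h_p)$, then $r=\prod p^{h'_p-h_p}$, over the finitely many $p$ with $h'_p\ne h_p$,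 lies in $G$ by \eqref{eq:baer} and has characteristic $(h'_p)$. Groups of the same type thus share a characteristic, and by \eqref{eq:baer} are isomorphic to the same subgroup of $\mathbb Q$. Isomorphisms preserve heights, which gives the converse.
\end{proof}

Whether $0<h_p<\infty$ holds for finitely or infinitely many $p$ depends only on the type. So the two cases of Theorem~\ref{thm:single} are well defined, we may change the characteristic within its type, and in case (a) we may take $h_p\in\{0,\infty\}$ for all $p$. We do so, and put $P_\infty=\{p:h_p=\infty\}$.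

\subsection{Upper bounds}
Divisibility of the class of a test map is an open condition. To say that one element has height exactly $h_p$ is then the conjunction of an open and a closed condition, and the open one is trivial when $h_p=0$. This accounts for the difference between (a) and (b). For $f\in\mathcal F$ and integers $q\ge1$ let
\[
V_f=\{X\in O_f:[\hat f|X]=0\},\qquad\mathrm{Div}_{f,q}=\{X\in O_f:[\hat f|X]\in qH(X)\}.
\]
Both sets are open. Suppose $\hat f|X=q\cdot g+\overline F$ on $X$, with $g=0$ in the case of $V_f$. Extend $g$ by (C4) (by $0$ in the case of $V_f$) and $F$ by Tietze's theorem to an open neighborhood of $X$. On a smaller open neighborhood $U$ we have $f\neq0$ and $\rho(\hat f,q\cdot g+\overline F)<\frac12$, so $[\hat f|X']=q[g|X']$ for every continuum $X'\subseteq U$; now use (H2). By (C4), every class in $H(X)$ is $[\hat f|X]$ for some $f\in\mathcal F$ with $X\in O_f$.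

Consider the following conditions on $X\in\mathcal C$.
\begin{enumerate}
\item[(A)] For all $p\in P_\infty$ and $f\in\mathcal F$: $X\notin O_f$ or $X\in\mathrm{Div}_{f,p}$.
\item[(B)] There is $f\in\mathcal F$ with $X\in O_f\setminus V_f$ such that for all $p\notin P_\infty$: $X\in\mathrm{Div}_{f,p^{h_p}}$ and $X\notin\mathrm{Div}_{f,p^{h_p+1}}$.
\end{enumerate}
Condition (A) says $H(X)=pH(X)$ for $p\in P_\infty$, and (B) says that some nonzero element of $H(X)$ has $p$-height $h_p$ for all $p\notin P_\infty$. Let $X$ be a solenoid. If (A) and (B) hold, the element from (B) has characteristic $(h_p)$, so $X\cong S$ by Lemmas~\ref{lem:baer} and~\ref{lem:H}. If $X\cong S$, then some element has characteristic $(h_p)$, which gives (B), and every nonzero element has an equivalent characteristic, hence infinite $p$-height for $p\in P_\infty$, which gives (A). So $\mathcal C_S$ is the set of solenoids satisfying (A) and (B).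

Condition (A) is a countable intersection of unions of a closed and an open set, hence $\mathbf{\Pi}^0_2$. For fixed $f$, the condition in (B) defines the set
\[
O_f\cap\Bigl[(\mathcal C\setminus V_f)\cap\bigcap_{p\notin P_\infty}(\mathcal C\setminus\mathrm{Div}_{f,p^{h_p+1}})\Bigr]\cap\bigcap_{p\notin P_\infty}\mathrm{Div}_{f,p^{h_p}},
\]
the intersection of an open set, a closed set and a $\mathbf{\Pi}^0_2$ set. It is $\mathbf{\Pi}^0_2$, so (B) is $\mathbf{\Sigma}^0_3$. Together with Theorem~\ref{thm:main} this puts $\mathcal C_S$ in $D_2(\mathbf{\Sigma}^0_3)$. In case (a) we have $h_p=0$ for $p\notin P_\infty$, and $\mathrm{Div}_{f,1}=O_f$. Then the displayed set is the intersection of an open and a closed set, (B) is $\mathbf{\Sigma}^0_2$, and $\mathcal C_S$ is $\mathbf{\Pi}^0_3$. Hardness in case (a) is Theorem~\ref{thm:hard} with $\mathcal A=\mathcal C_S$, so (a) is proved.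

\subsection{Hardness in case (b)}
We encode a $\mathbf{\Pi}^0_3$ condition in the folds, through $x$, and a $\mathbf{\Sigma}^0_3$ condition in the type, through $M$. A continuous choice of $M$ can wait for a signal and then insert a factor $p^{h_p}$; if the signal never comes, the height at $p$ stays $0$. The type is correct when all but finitely many signals arrive. This leads to the set
\[
R_3=\{y\in2^{\omega\times\omega}:\ \forall^\infty r\ \exists l\ \ y(r,l)=1\}.
\]

\begin{lemma}\label{lem:R3}
$R_3$ is $\mathbf{\Sigma}^0_3$-hard.
\end{lemma}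

\begin{proof}
The complement of $P_3$ is $\mathbf{\Sigma}^0_3$-hard, so it suffices to find a continuous $x\mapsto y$ with $x\in P_3\iff y\notin R_3$, that is, $x\in P_3$ if and only if infinitely many rows of $y$ vanish. Each row of $y$ tests one guess about where the ones end in finitely many rows of $x$. Enumerate without repetition the nonempty finite sequences $s=(s_0,\dots,s_j)$ of natural numbers as $s^{(r)}$, $r\in\omega$. Call $s$ \emph{correct} for $x$ if for each $i\le j$ the number $s_i$ is the least $m$ such that $x(i,m')=0$ for all $m'\ge m$. Let $y(r,l)=1$ if and only if, for $s=s^{(r)}$ and some $i\le j$, either $x(i,m)=1$ for some $m$ with $s_i\le m<l$, or $s_i>0$ and $x(i,s_i-1)=0$. Each bit of $y$ depends on finitely many bits of $x$. Row $r$ of $y$ vanishes if and only if for each $i\le j$ we have $x(i,m)=0$ for all $m\ge s_i$, and $s_i=0$ or $x(i,s_i-1)=1$; this says that $s^{(r)}$ is correct. There is at most one correct sequence of each length, and there is one of length $j+1$ if and only if rows $0,\dots,j$ of $x$ have finitely many ones. So there are infinitely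 many correct sequences if and only if $x\in P_3$.
\end{proof}

Split the infinite set $\{p:0<h_p<\infty\}$ into two infinite sets $\{q_k:k\in\omega\}$ and $\{p_r:r\in\omega\}$, enumerated without repetition. The primes $p_r$ carry the signals, and the primes $q_k$ guarantee $M_k\ge2$ at every stage. Let $e(r,y)$ be the least $k\ge r$ such that $y(r,l)=1$ for some $l\le k$, and $e(r,y)=\infty$ if row $r$ of $y$ vanishes. Put
\[
M_k(y)=q_k^{h_{q_k}}\cdot\prod_{p\in P_\infty,\ p\le k}p\ \cdot\prod_{r:\ e(r,y)=k}p_r^{h_{p_r}}\ \ge2 .
\]
Since $e(r,y)=k$ forces $r\le k$, the last product is finite and $M_k(y)$ depends only on the bits $y(r,l)$ with $r,l\le k$. So $y\mapsto M(y)\in\mathcal M$ is continuous. By Lemma~\ref{lem:H}, $H(\mathbb T_{M(y)})$ has the characteristic $h'_p=\sum_kv_p(M_k(y))$, which is $\infty$ for $p\in P_\infty$; $h_{q_k}$ at $q_k$; $h_{p_r}$ at $p_r$ if row $r$ of $y$ contains a one, and $0$ if it vanishes; and $0=h_p$ at the remaining primes. Thus $(h'_p)$ and $(h_p)$ differ exactly at the $p_r$ with row $r$ vanishing, where both entries are finite. By Lemmas~\ref{lem:baer}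 and~\ref{lem:H}, $\mathbb T_{M(y)}\cong S$ if and only if $y\in R_3$. By Proposition~\ref{prop:family}, $X(x,M(y))\cong\mathbb T_{M(y)}$ if $x\in P_3$, while for $x\notin P_3$ it is not homogeneous and so not a copy of $S$. With the embedding $\iota\colon V\to I^n$ from the proof of Theorem~\ref{thm:hard},
\[
\iota\bigl(X(x,M(y))\bigr)\in\mathcal C_S\iff x\in P_3\text{ and }y\in R_3 .
\]
Let $Y$ be a zero-dimensional Polish space, $A\subseteq Y$ in $\mathbf{\Sigma}^0_3$ and $B\subseteq Y$ in $\mathbf{\Pi}^0_3$. Take continuous maps $a,b\colon Y\to2^{\omega\times\omega}$ with $A=a^{-1}(R_3)$ and $B=b^{-1}(P_3)$. Then $w\mapsto\iota\bigl(X(b(w),M(a(w)))\bigr)$ is continuous, by the joint continuity in Proposition~\ref{prop:family}, and it reduces $A\cap B$ to $\mathcal C_S$. Hence $\mathcal C_S$ is $D_2(\mathbf{\Sigma}^0_3)$-hard, and Theorem~\ref{thm:single} is proved.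

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Complexity of sets and binary relations in continuum theory: a survey},\\
\texttt{http://users.dimi.uniud.it/\~{}alberto.marcone/continuasurveyrevised.pdf}

\bibitem{kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
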